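# Entire solutions of $\Delta^2u+|u|^{q-1}u=0$ vanish

## 1. The exponents with $q(N-4)<N+4$: an interior bound and a rescaling

Let $N\ge1$ and $q>1$. We study the equation
$$\Delta^2u+|u|^{q-1}u=0 \tag{1}$$
and ask whether it has any solution on all of $\mathbb R^N$ other than $u=0$. Nothing is imposed at infinity, $u$ may change sign, and $u$ need not be smooth. We fix the notation
$$p=q+1>2,\qquad p'=\tfrac{q+1}{q},\qquad g(s)=|s|^{q-1}s,\qquad G(s)=\tfrac{|s|^p}{p},\qquad \alpha=\tfrac4{q-1}.$$
The function $G$ is convex and $G'=g$, so $g$ is nondecreasing. Two identities are used constantly: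
$$\alpha q=\alpha+4,\qquad \alpha(p-2)=4. \tag{2}$$

**Definition.** Let $\Omega\subset\mathbb R^N$ be open. A *solution in $\Omega$* is a function $u\in L^p_{loc}(\Omega)$ with $\Delta^2u+g(u)=0$ in $\mathcal D'(\Omega)$, that is, $\int u\,\Delta^2\varphi+\int g(u)\varphi=0$ for all $\varphi\in C_c^\infty(\Omega)$.

If $u$ is a solution in $\Omega$, then so are its translates (in the translated sets), and
$$u_R(x)=R^\alpha u(Rx)$$
is a solution in $R^{-1}\Omega$: indeed $\Delta^2u_R=R^{\alpha+4}(\Delta^2u)(R\,\cdot)=-R^{\alpha q}g(u(R\,\cdot))=-g(u_R)$ by (2).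

**Example.** Take $N=3$, $q=9$, so $\alpha=\frac12$. For $r=|x|$ one has $\Delta r^{-\beta}=-\beta(N-2-\beta)r^{-\beta-2}$, hence $\Delta r^{-1/2}=-\frac14r^{-5/2}$ and $\Delta r^{-5/2}=\frac{15}4r^{-9/2}$, so $\Delta^2r^{-1/2}=-\frac{15}{16}r^{-9/2}$. With $A=(15/16)^{1/8}$ the function $u=A|x|^{-1/2}$ satisfies $\Delta^2u=-A^9r^{-9/2}=-g(u)$ off the origin. It is a nonzero solution in $\mathbb R^3\setminus\{0\}$. It is not a solution in $\mathbb R^3$, because $|u|^{p}=A^{10}r^{-5}$ is not integrable near $0$. So the domain in the definition matters.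

The simplest case of the question is immediate. If $u\in H^2(\mathbb R^N)\cap L^p(\mathbb R^N)$ is a solution, test the equation with $u$ itself (test functions are dense in $H^2\cap L^p$): $\int|\Delta u|^2+\int|u|^p=0$, so $u=0$. The two terms have the same sign. For a general solution we have no finite energy, so we localize this computation. First we must know that $u$ may be used as a test function.

**Lemma 1.** A solution $u$ in $\Omega$ lies in $W^{4,p'}_{loc}(\Omega)\cap H^2_{loc}(\Omega)$, and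
$$\int\Delta u\,\Delta\varphi+\int g(u)\varphi=0\qquad\text{for all }\varphi\in H^2\cap L^p\text{ with compact support in }\Omega. \tag{3}$$

*Proof.* Since $|g(u)|^{p'}=|u|^p$, we have $\Delta^2u=-g(u)\in L^{p'}_{loc}$ with $1<p'<\infty$. On a ball $B\Subset\Omega$ put $f=1_B\Delta^2u\in L^{p'}$ and $h=\Phi*f$, where $\Phi$ is a fundamental solution of $\Delta^2$. The Calderón–Zygmund theorem gives $D^4h\in L^{p'}$. For $j\le3$ the kernel $D^j\Phi$ is locally integrable and $f$ has compact support, so $D^jh\in L^{p'}_{loc}$. Thus $h\in W^{4,p'}_{loc}$. The difference $u-h$ is a biharmonic distribution in $B$, hence smooth. So $u\in W^{4,p'}_{loc}(\Omega)$.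

Let $\eta\in C_c^\infty(\Omega)$ and $v=\eta u$. Then $v\in L^p$ has compact support, so $v\in L^2$ because $p>2$; and $\Delta^2v\in L^{p'}$ because $u\in W^{4,p'}_{loc}$. For mollifications $v_\varepsilon\in C_c^\infty$, integration by parts gives
$$\|D^2v_\varepsilon\|_2^2=\|\Delta v_\varepsilon\|_2^2=\int v_\varepsilon\,\Delta^2v_\varepsilon\le\|v\|_p\,\|\Delta^2v\|_{p'}.$$
Let $\varepsilon\to0$: $D^2v\in L^2$, and with $\|\nabla v_\varepsilon\|_2^2=-\int v_\varepsilon\Delta v_\varepsilon$ we get $v\in H^2$. Hence $u\in H^2_{loc}(\Omega)$.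

For $\varphi\in C_c^\infty(\Omega)$ we may now move one Laplacian onto $u$, which is (3). For general $\varphi$ apply this to mollifications $\varphi_\varepsilon\to\varphi$ in $H^2\cap L^p$, supported in a fixed compact set, and use $\Delta u\in L^2_{loc}$, $g(u)\in L^{p'}_{loc}$. $\square$

The next lemma is the engine of everything. It is stated for a difference of two solutions, which costs nothing because $g$ is monotone and which will be decisive in Section 4.

**Lemma 2.** Let $\zeta\in C_c^\infty(\Omega;[0,1])$ and let $k\ge6$ be an integer.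

(i) If $u_1,u_2$ are solutions in $\Omega$ and $v=u_1-u_2$, then
$$\int\zeta^k|\Delta v|^2+\int\zeta^{k-2}|\nabla v|^2+\int\zeta^k\big(g(u_1)-g(u_2)\big)v\le C\int\zeta^{k-4}v^2, \tag{4}$$
with $C=C(N,k,\|\zeta\|_{C^2})$, and all terms on the left are $\ge0$.

(ii) If also $k\ge\frac{4p}{p-2}$ and $u$ is a solution in $\Omega$, then
$$\int\zeta^k(|\Delta u|^2+|u|^p)+\int\zeta^{k-2}|\nabla u|^2+\int\zeta^{k-4}u^2\le C', \tag{5}$$
where $C'=C'(N,q,k,\zeta)$ does not depend on $u$.

(iii) Let $U\Subset U'\Subset\Omega$ be open. With constants depending only on $N,q,U,U'$: in the situation of (i), $\|v\|_{H^2(U)}\le C\|v\|_{L^2(U')}$; for every solution $u$ in $\Omega$, $\|u\|_{H^2(U)}+\|u\|_{L^p(U)}\le C$.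

*Proof.* (i) Subtract the two equations (3) and test with $v\zeta^k\in H^2\cap L^p$. Since $\Delta(v\zeta^k)=\zeta^k\Delta v+2\nabla v\cdot\nabla\zeta^k+v\Delta\zeta^k$,
$$\int\zeta^k|\Delta v|^2+\int\zeta^k(g(u_1)-g(u_2))v=-2\int\Delta v\,\nabla v\cdot\nabla\zeta^k-\int v\,\Delta v\,\Delta\zeta^k.$$
We have $|\nabla\zeta^k|\le C\zeta^{k-1}$ and $|\Delta\zeta^k|\le C\zeta^{k-2}$. Splitting $\zeta^{k-1}=\zeta^{k/2}\zeta^{k/2-1}$ and $\zeta^{k-2}=\zeta^{k/2}\zeta^{k/2-2}$ and using Young's inequality, the right side is at most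
$$\tfrac14\int\zeta^k|\Delta v|^2+C_1\int\zeta^{k-2}|\nabla v|^2+C_1\int\zeta^{k-4}v^2.$$
The gradient term is controlled by the other two: integrating by parts twice, for every $\delta>0$,
$$\int\zeta^{k-2}|\nabla v|^2=-\int\zeta^{k-2}v\Delta v+\tfrac12\int v^2\Delta\zeta^{k-2}\le\delta\int\zeta^k|\Delta v|^2+C_\delta\int\zeta^{k-4}v^2.$$
Choose $\delta$ with $C_1\delta\le\frac14$ and absorb $\frac12\int\zeta^k|\Delta v|^2$ on the left. This bounds the first and third terms of (4), and then the displayed inequality bounds the second. The third term is nonnegative because $g$ is nondecreasing.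

(ii) Take $u_1=u$, $u_2=0$ in (4). Since $k(p-2)/p\ge4$,
$$\zeta^{k-4}u^2=(\zeta^k|u|^p)^{2/p}\,\zeta^{k(p-2)/p-4}\le(\zeta^k|u|^p)^{2/p}\le\varepsilon\,\zeta^k|u|^p+C_\varepsilon1_{\operatorname{supp}\zeta},$$
by Young's inequality with exponent $p/2>1$. With $\varepsilon$ small the first term is absorbed by $\int\zeta^k|u|^p$ on the left of (4). The left side of (4) is now bounded, and the last display then bounds $\int\zeta^{k-4}u^2$ as well.

(iii) Since $U\Subset U'$, we can choose $\eta,\zeta\in C_c^\infty(U';[0,1])$ with $\eta=1$ on $U$ and $\zeta=1$ on a neighborhood of $\operatorname{supp}\eta$; fix an admissible $k$ depending on $q$. As $\eta v\in H^2$ has compact support, $\|D^2(\eta v)\|_2=\|\Delta(\eta v)\|_2$, which is bounded by the $L^2$ norms of $v,\nabla v,\Delta v$ on $\operatorname{supp}\eta$. These are controlled by (4); for a single solution, by (5), which also controls $\|u\|_{L^p(U)}$. $\square$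

The remarkable part is (ii): the nonlinear term gives a bound that does not depend on the solution. Rescaling turns this into a theorem.

**Proposition 3.** If $q(N-4)<N+4$, every solution in $\mathbb R^N$ is $0$ a.e.

*Proof.* Let $u$ be a solution in $\mathbb R^N$ and $R>0$. Then $u_R$ is a solution in $\mathbb R^N$, so Lemma 2(iii) with $U=B_1$, $U'=B_2$ gives $\int_{B_1}|u_R|^p\le C$ with $C$ independent of $R$ and $u$. Since $\int_{B_1}|u_R|^p=R^{\alpha p-N}\int_{B_R}|u|^p$,
$$\int_{B_R}|u|^p\le C\,R^{N-\alpha p}. \tag{6}$$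
Now $N-\alpha p=N-\frac{4(q+1)}{q-1}<0$ exactly when $q(N-4)<N+4$. Let $R\to\infty$. $\square$

What changes when $q(N-4)\ge N+4$? The bound (6) is still true, but its exponent is no longer negative, and no conclusion follows. Nor can the size bound itself do better: if $\alpha p<N$, the function $|x|^{-\alpha}$ satisfies $\int_{B_R}|x|^{-\alpha p}dx=C R^{N-\alpha p}$ for every $R$ and is invariant under $u\mapsto u_R$. To exclude nonzero solutions we must use the equation again, and look at functions of size about $|x|^{-\alpha}$.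

## 2. Statements for entire, local and punctured solutions

The source of the problem, "Research Article" (https://core.ac.uk/download/541258581.pdf), poses as a conjecture that $u=0$ a.e. is the only solution in $\mathbb R^N$ for all $N\ge1$, $q>1$. Results stated with the problem as known are: vanishing for solutions in $H^2_{loc}\cap L^{q+1}_{loc}$ if $q(N-4)\le N+4$ (Bernis); vanishing for distributional solutions in $L^q_{loc}$ that do not change sign; and vanishing for $L^{q+1}_{loc}$ solutions if $N\le7$, or if $N\ge8$ and $1<q\le q_N$ with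
$$q_N=\frac{N^2+2N-28+4\sqrt{4-2N+2N^2}}{N^2-10N+20}.$$
None of these is used below. The conjecture is true:

**Theorem A.** For all $N\ge1$, $q>1$, every solution in $\mathbb R^N$ is $0$ a.e. Moreover, if $N\ge5$ and $q\ge\frac N{N-4}$, every solution in $\mathbb R^N\setminus\{0\}$ is $0$ a.e.

Two complements come with it.

**Theorem B.** For all $N\ge1$, $q>1$ there is $C=C(N,q)$ such that every solution in any open $\Omega\subsetneq\mathbb R^N$ is (after modification on a null set) in $C^{4,\gamma}_{loc}(\Omega)$ for every $\gamma\in(0,1)$, and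
$$|u(x)|\le C\,\mathrm{dist}(x,\partial\Omega)^{-4/(q-1)},\qquad x\in\Omega. \tag{7}$$
Consequently, if $q(N-4)>N+4$, a solution in $B_1\setminus\{0\}$ extends to a $C^4$ solution in $B_1$.

**Theorem C.** The only solution in $\mathbb R^N\setminus\{0\}$ is $u=0$ a.e. if and only if $N\ge5$ and $q\ge\frac N{N-4}$.

In Theorem A, the case $q(N-4)<N$ (which includes $N\le4$) is part of Proposition 3. Sections 3–5 treat the remaining case
$$N\ge5,\quad q\ge\tfrac N{N-4},\qquad\text{equivalently}\qquad N\ge5,\quad 0<\alpha\le N-4,$$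
for solutions in $\mathbb R^N\setminus\{0\}$. A solution in $\mathbb R^N$ restricts to one, so this is enough.

## 3. The cylinder, homogeneous solutions, and testing with the solution itself

Because the dangerous functions are those of size $|x|^{-\alpha}$, we factor this size out and use logarithmic radius. Write $S=S^{N-1}$, $\mathcal C=\mathbb R\times S$, $Q_\tau=(\tau,\tau+1)\times S$. From now on, for functions on $\mathcal C$, $\nabla$ means the gradient on $S$ only. Put
$$w(t,\theta)=e^{\alpha t}u(e^t\theta),\qquad\Lambda w=w_{tt}+\Delta_Sw.$$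
Dilation of $u$ becomes translation of $w$: $w(t+\tau,\theta)=e^{\alpha t}u_{e^\tau}(e^t\theta)$. A function homogeneous of degree $-\alpha$ becomes a function independent of $t$.

**The equation on $\mathcal C$.** The purpose of this step is to rewrite (3) with constant coefficients in $t$. With $r=e^t$, $\Delta=r^{-2}(\partial_t^2+(N-2)\partial_t+\Delta_S)$. Since $\partial_t(r^{-\beta}\psi)=r^{-\beta}(\psi_t-\beta\psi)$,
$$\Delta(r^{-\beta}\psi)=r^{-\beta-2}\big[\psi_{tt}+(N-2-2\beta)\psi_t-\beta(N-2-\beta)\psi+\Delta_S\psi\big]. \tag{8}$$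
Put
$$a=N-4-2\alpha,\quad c=\alpha(N-2-\alpha),\quad\tilde c=(\alpha+2)(N-4-\alpha),\quad\kappa=c+\tilde c+4, \tag{9}$$
$$P=\Lambda+(a+2)\partial_t-c,\qquad P^\sharp=\Lambda-(a-2)\partial_t-\tilde c.$$
By (8) with $\beta=\alpha$, $\Delta(r^{-\alpha}w)=r^{-\alpha-2}Pw$. With $\beta=N-4-\alpha$ we have $N-2-2\beta=-(a-2)$ and $\beta(N-2-\beta)=\tilde c$, so $\Delta(r^{-(N-4-\alpha)}\psi)=r^{-(N-2-\alpha)}P^\sharp\psi$. Insert $u=r^{-\alpha}w$ and $\varphi=r^{-(N-4-\alpha)}\psi$ into (3), with $dx=r^N\,dt\,d\theta$. The powers of $r$ are $r^{-\alpha-2-(N-2-\alpha)+N}=r^0$ in the first term and, by (2), $r^{-\alpha q-(N-4-\alpha)+N}=r^0$ in the second. Hence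
$$\int_{\mathcal C}Pw\,P^\sharp\psi+\int_{\mathcal C}g(w)\psi=0\qquad\text{for all }\psi\in H^2\cap L^p(\mathcal C)\text{ with compact support}. \tag{10}$$
The map $(t,\theta)\mapsto e^t\theta$ is a diffeomorphism of $\mathcal C$ onto $\mathbb R^N\setminus\{0\}$, so $w\in H^2_{loc}\cap L^p_{loc}(\mathcal C)$ and the test functions correspond.

Two facts about the constants: expanding (9), $\tilde c-c=2(N-4-\alpha)-2\alpha=2a$. And because $0<\alpha\le N-4$, we have $c>0$, $\tilde c\ge0$, $\kappa>0$. The number $a$ can have either sign; $a=0$ is the case $q(N-4)=N+4$.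

**Homogeneous solutions by hand.** Suppose $w=\omega(\theta)$ does not depend on $t$. The $t$-derivatives of $\psi$ then integrate to $0$ in (10), and with $\psi=\chi(t)\omega(\theta)$, $\int\chi\,dt=1$, we get
$$\int_S(\Delta_S\omega-c\,\omega)(\Delta_S\omega-\tilde c\,\omega)+\int_S|\omega|^p=\int_S\big[(\Delta_S\omega)^2+(c+\tilde c)|\nabla\omega|^2+c\tilde c\,\omega^2+|\omega|^p\big]=0.$$
All terms are nonnegative, so $\omega=0$. Our dangerous profiles are not solutions. What remains is the dependence on $t$.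

**Testing with $w$ in general.** The natural attempt is to repeat this for general $w$. To see what happens without cut-off terms, let $w$ be any smooth function with compact support in $\mathcal C$ and expand $\int Pw\,P^\sharp w$. Integrating by parts, $\int w_t\Lambda w=0$, $\int ww_t=0$, $\int w\Lambda w=-\int(w_t^2+|\nabla w|^2)$, and $\int(a+2)w_t\cdot(-(a-2))w_t=-(a^2-4)\int w_t^2$, so
$$\int Pw\,P^\sharp w=\int\big[(\Lambda w)^2+(c+\tilde c)|\nabla w|^2+(\kappa-a^2)w_t^2+c\tilde c\,w^2\big]. \tag{11}$$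
The only term that can be negative is $-a^2w_t^2$, and it can win. Take $N=12$, $q=9$: then $\alpha=\frac12$, $a=7$, $c=\frac{19}4$, $\tilde c=\frac{75}4$, $\kappa=\frac{55}2$, so $\kappa-a^2=-\frac{43}2$ and $c\tilde c=\frac{1425}{16}$. For $w=\eta(t/L)\cos(\sqrt{10}\,t)$ with a fixed nonzero $\eta\in C_c^\infty(\mathbb R)$, each derivative of $\eta(t/L)$ gains a factor $1/L$, so the right side of (11) equals
$$\tfrac12|S|\,L\int\eta^2\,\Big(100-215+\tfrac{1425}{16}\Big)+O(1)\qquad(L\to\infty),$$
and the bracket is about $-25.9$. So the quadratic form is indefinite, and the identity obtained by testing with $w$ cannot by itself force $w=0$.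

**A second test function.** The bad term contains only $w_t$, with coefficient $a^2$. So it would suffice to control $\int w_t^2$ independently when $a\ne0$. The function $w_t$ generates translations in $t$, that is, dilations of $u$, under which (10) is invariant; and formally $\int g(w)w_t=\int\partial_tG(w)=0$. For smooth compactly supported $w$ the calculation of Lemma 6 below, with every derivative of the cut-off dropped, gives
$$\int Pw\,P^\sharp w_t=-a\int\big[2w_{tt}^2+2|\nabla w_t|^2+\kappa w_t^2\big]. \tag{12}$$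
Everything on the right has the same sign. So if $a\ne0$ the test function $w_t$ gives precisely the missing control, and if $a=0$ it gives nothing but is not needed. Combining (11) and (12) is the whole idea.

Two things stand between this and a proof. First, our $w$ is not compactly supported, so cut-off terms appear; they will be bounded by the solution-independent estimate of Lemma 2. Second, $w_t$ must be admissible in (10). We need $w_t\in H^2_{loc}$, while so far we know only $w\in H^2_{loc}$; and $\int g(w)w_t$ need not even be defined, since $g(w)\in L^{p'}_{loc}$ and we do not know $w_t\in L^p_{loc}$.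

## 4. The dilation derivative as a test function

**Lemma 4 (uniform bounds).** There is $C$ such that $w_t\in H^2(Q_\tau)$ and
$$\|w\|_{H^2(Q_\tau)}+\|w\|_{L^p(Q_\tau)}+\|w_t\|_{H^2(Q_\tau)}\le C\qquad\text{for all }\tau\in\mathbb R. \tag{13}$$
Moreover, with $w^h(t,\theta)=w(t+h,\theta)$, $(w^h-w)/h\rightharpoonup w_t$ weakly in $H^2((-M,M)\times S)$ as $h\to0$, for each $M$.

*Proof.* **Bounds for $w$.** This step transfers Lemma 2 to the cylinder. The shift $w(\cdot+\tau,\cdot)$ corresponds to the solution $u_{e^\tau}$. On the fixed annuli $U=\{1<|x|<e\}\Subset U'=\{e^{-1}<|x|<e^2\}$ the map $x=e^t\theta$ and its inverse are smooth up to the boundary, so Euclidean and cylindrical $H^2$ and $L^p$ norms are equivalent there, and the factor $e^{\alpha t}$ is bounded with all derivatives. Lemma 2(iii) applied to $u_{e^\tau}$ gives the first two bounds, with $C$ independent of $\tau$.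

**Bounds for $w_t$.** The purpose is to gain one derivative in $t$. For $0<|h|\le1$ the function $w^h-w$, shifted by $\tau$, corresponds to $u_{e^{\tau+h}}-u_{e^\tau}$. This is a difference of two solutions in $\mathbb R^N\setminus\{0\}$, so Lemma 2(iii) applies to it:
$$\|w^h-w\|_{H^2(Q_\tau)}\le C\|w^h-w\|_{L^2((\tau-1,\tau+2)\times S)}\le C|h|\,\|w_t\|_{L^2((\tau-2,\tau+3)\times S)}\le C|h|. \tag{14}$$
The second inequality is Minkowski's inequality for $w^h-w=\int_0^hw_t(\cdot+s,\cdot)\,ds$; the last uses the bound for $w$ on five unit pieces. So the quotients $(w^h-w)/h$ are bounded in $H^2(Q_\tau)$, uniformly in $h$ and $\tau$. They converge to $w_t$ in $L^2_{loc}(\mathcal C)$, being averages of shifts of $w_t\in L^2_{loc}$. Hence $w_t\in H^2(Q_\tau)$ with norm $\le C$. On $(-M,M)\times S$ the same argument gives a bound in $H^2$, and together with the $L^2$ convergence, weak convergence in $H^2$. $\square$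

**Lemma 5 (translation identity).** For $\chi=\chi(t)\in C_c^\infty(\mathbb R)$ with $\chi\ge0$,
$$\int_{\mathcal C}Pw\,P^\sharp(\chi w_t)=\int_{\mathcal C}G(w)\chi'. \tag{15}$$

*Proof.* The purpose is to test with $w_t$ without ever writing $\int g(w)w_t$. Use the admissible function $\psi_h=\chi(w^h-w)/h$ in (10). By Lemma 4, $P^\sharp\psi_h\rightharpoonup P^\sharp(\chi w_t)$ weakly in $L^2$, with all supports in a fixed compact set for $|h|\le1$, and $Pw\in L^2_{loc}$. So $\int Pw\,P^\sharp\psi_h\to\int Pw\,P^\sharp(\chi w_t)$ as $h\to0$.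

By convexity, $g(w)(w^h-w)\le G(w^h)-G(w)$. So for $h>0$, shifting $t$ in one integral,
$$\int Pw\,P^\sharp\psi_h=-\int g(w)\psi_h\ge-\int\chi\,\frac{G(w^h)-G(w)}h=-\int G(w)\,\frac{\chi(t-h)-\chi(t)}h\longrightarrow\int G(w)\chi',$$
since $G(w)\in L^1_{loc}$ and $(\chi(t-h)-\chi(t))/h\to-\chi'$ uniformly with supports in a fixed compact set. For $h<0$, division by $h$ reverses the inequality, with the same limit. Letting $h\to0^+$ gives $\ge$ in (15), and letting $h\to0^-$ gives $\le$. $\square$

**Lemma 6 (two identities).** For $\chi=\chi(t)\in C_c^\infty(\mathbb R)$, with all integrals over $\mathcal C$,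
$$\int Pw\,P^\sharp(\chi w_t)=-a\int\chi\big[2w_{tt}^2+2|\nabla w_t|^2+\kappa w_t^2\big]+\mathcal E_1, \tag{16}$$
$$\int Pw\,P^\sharp(\chi w)=\int\chi\big[(\Lambda w)^2+(c+\tilde c)|\nabla w|^2+(\kappa-a^2)w_t^2+c\tilde c\,w^2\big]+\mathcal E_2, \tag{17}$$
where
$$\begin{aligned}\mathcal E_1={}&\int Pw\,\big[2\chi'w_{tt}+\chi''w_t-(a-2)\chi'w_t\big]+\tfrac{a+2}2\int\chi''w_t^2\\&+\int\chi'\Big[-\tfrac12(\Lambda w)^2-(a-2)\nabla w\cdot\nabla w_t+\tfrac{\tilde c}2(w_t^2-|\nabla w|^2)+\tfrac{a^2-4}2w_t^2\\&\qquad\qquad-\tfrac c2w_t^2+c\,ww_{tt}-\tfrac c2|\nabla w|^2-c(a-2)ww_t-\tfrac{c\tilde c}2w^2\Big],\\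
\mathcal E_2={}&\int Pw\,\big[2\chi'w_t+\chi''w-(a-2)\chi'w\big]\\&+\int\chi'\Big[-2(w_t^2-|\nabla w|^2)+(c+\tilde c)ww_t+\tfrac12\big((a+2)\tilde c-(a-2)c\big)w^2\Big].\end{aligned}$$
In particular
$$|\mathcal E_1|\le C\int(|\chi'|+|\chi''|)\big[(\Lambda w)^2+w_{tt}^2+|\nabla w_t|^2+w_t^2+|\nabla w|^2+w^2\big], \tag{18}$$
$$|\mathcal E_2|\le C\int(|\chi'|+|\chi''|)\big[(\Lambda w)^2+w_t^2+|\nabla w|^2+w^2\big]. \tag{19}$$

*Proof.* The bounds (18), (19) follow from the formulas, $|Pw|\le C(|\Lambda w|+|w_t|+|w|)$ and Young's inequality. Note that $\mathcal E_2$ contains $w_{tt}$ only through $\Lambda w$.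

**Reduction to smooth $w$.** This step justifies integrating by parts. Every term in (16), (17) is the integral of a bounded, compactly supported function of $t$ times a product of two of the functions
$$w,\ w_t,\ w_{tt},\ w_{ttt},\ \Delta_Sw,\ \Delta_Sw_t,\ \nabla w,\ \nabla w_t,$$
all in $L^2_{loc}(\mathcal C)$ since $w,w_t\in H^2_{loc}(\mathcal C)$. Let $w_\varepsilon=j_\varepsilon*_te^{\varepsilon\Delta_S}w$, where $j_\varepsilon$ is a standard mollifier in $t$ and $e^{\varepsilon\Delta_S}$ is the heat semigroup on $S$. Convolution produces a $C^\infty$ function of $t$ with values in $L^2(S)$, and $e^{\varepsilon\Delta_S}$ maps $L^2(S)$ continuously into $C^\infty(S)$, so $w_\varepsilon\in C^\infty(\mathcal C)$. These operators commute with $\partial_t$ and $\Delta_S$. For $f\in L^2_{loc}(\mathbb R;L^2(S))$ we have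
$$j_\varepsilon*_te^{\varepsilon\Delta_S}f-f=e^{\varepsilon\Delta_S}(j_\varepsilon*_tf-f)+(e^{\varepsilon\Delta_S}f-f)\to0\quad\text{in }L^2((-M,M)\times S):$$
the first term because $e^{\varepsilon\Delta_S}$ is a contraction on $L^2(S)$, the second by strong continuity for a.e. $t$ and dominated convergence. So the listed functions without $\nabla$, formed for $w_\varepsilon$, converge in $L^2((-M,M)\times S)$ to those of $w$. For $\nabla w$ and $\nabla w_t$ use $\|\nabla f\|_{L^2(S)}^2=-\int_Sf\Delta_Sf\le\|f\|_{L^2(S)}\|\Delta_Sf\|_{L^2(S)}$ for the differences $f=w_\varepsilon-w$ and $f=(w_\varepsilon-w)_t$. Hence it suffices to prove (16), (17) for $w\in C^\infty(\mathcal C)$.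

**Proof of (16) for smooth $w$.** Since $\Lambda(\chi f)=\chi\Lambda f+2\chi'f_t+\chi''f$,
$$P^\sharp(\chi w_t)=\chi\big[\Lambda w_t-(a-2)w_{tt}-\tilde cw_t\big]+2\chi'w_{tt}+\chi''w_t-(a-2)\chi'w_t.$$
The last three terms give the first integral in $\mathcal E_1$. We multiply the three terms of $Pw=\Lambda w+(a+2)w_t-cw$ with the three terms in the bracket. On $S$ we integrate by parts freely; in $t$ each integration by parts may hit $\chi$.

* $\int\chi\,\Lambda w\,\Lambda w_t=\frac12\int\chi\,\partial_t(\Lambda w)^2=-\frac12\int\chi'(\Lambda w)^2$.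
* $\int\chi\,\Delta_Sw\,w_{tt}=-\int\chi\nabla w\cdot\nabla w_{tt}=\int\chi|\nabla w_t|^2+\int\chi'\nabla w\cdot\nabla w_t$. Hence $-(a-2)\int\chi\,\Lambda w\,w_{tt}=-(a-2)\big[\int\chi(w_{tt}^2+|\nabla w_t|^2)+\int\chi'\nabla w\cdot\nabla w_t\big]$.
* $\int\chi\,w_{tt}w_t=-\frac12\int\chi'w_t^2$ and $\int\chi\,\Delta_Sw\,w_t=-\int\chi\nabla w\cdot\nabla w_t=\frac12\int\chi'|\nabla w|^2$. Hence $-\tilde c\int\chi\,\Lambda w\,w_t=\frac{\tilde c}2\int\chi'(w_t^2-|\nabla w|^2)$.
* $\int\chi\,w_tw_{ttt}=-\int\chi w_{tt}^2-\int\chi'w_tw_{tt}=-\int\chi w_{tt}^2+\frac12\int\chi''w_t^2$. Hence $(a+2)\int\chi\,w_t\Lambda w_t=-(a+2)\int\chi(w_{tt}^2+|\nabla w_t|^2)+\frac{a+2}2\int\chi''w_t^2$.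
* $-(a+2)(a-2)\int\chi\,w_tw_{tt}=\frac{a^2-4}2\int\chi'w_t^2$.
* $-(a+2)\tilde c\int\chi\,w_t^2$, which is left as it is.
* $\int\chi\,ww_{ttt}=-\int\chi w_tw_{tt}-\int\chi'ww_{tt}=\frac12\int\chi'w_t^2-\int\chi'ww_{tt}$ and $\int\chi\,w\Delta_Sw_t=-\int\chi\nabla w\cdot\nabla w_t=\frac12\int\chi'|\nabla w|^2$. Hence $-c\int\chi\,w\Lambda w_t=-c\big[\frac12\int\chi'w_t^2-\int\chi'ww_{tt}+\frac12\int\chi'|\nabla w|^2\big]$.
* $c(a-2)\int\chi\,ww_{tt}=-c(a-2)\big[\int\chi w_t^2+\int\chi'ww_t\big]$.
* $c\tilde c\int\chi\,ww_t=-\frac{c\tilde c}2\int\chi'w^2$.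

The terms with $\chi'$ and $\chi''$ are exactly those of $\mathcal E_1$. In the terms with $\chi$, the coefficient of $w_{tt}^2+|\nabla w_t|^2$ is $-(a-2)-(a+2)=-2a$, and the coefficient of $w_t^2$ is the negative of
$$(a+2)\tilde c+(a-2)c=a(c+\tilde c)+2(\tilde c-c)=a(c+\tilde c+4)=a\kappa,$$
where we used $\tilde c-c=2a$. This proves (16).

**Proof of (17) for smooth $w$.** Similarly
$$P^\sharp(\chi w)=\chi\big[\Lambda w-(a-2)w_t-\tilde cw\big]+2\chi'w_t+\chi''w-(a-2)\chi'w,$$
and the last three terms give the first integral in $\mathcal E_2$. The products of $Pw$ with the bracket, collected by type, are as follows.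

* $\int\chi(\Lambda w)^2$.
* $w_t\Lambda w$ has coefficient $(a+2)-(a-2)=4$, and $4\int\chi w_t\Lambda w=-2\int\chi'(w_t^2-|\nabla w|^2)$ as in the third item above.
* $-(c+\tilde c)\int\chi w\Lambda w=(c+\tilde c)\big[\int\chi(w_t^2+|\nabla w|^2)+\int\chi'ww_t\big]$.
* $-(a^2-4)\int\chi w_t^2$.
* $\big((a-2)c-(a+2)\tilde c\big)\int\chi ww_t=\frac12\big((a+2)\tilde c-(a-2)c\big)\int\chi'w^2$.
* $c\tilde c\int\chi w^2$.

The coefficient of $\int\chi w_t^2$ is $c+\tilde c+4-a^2=\kappa-a^2$. $\square$

## 5. Finite integrals over the cylinder and the end of the proof of Theorem A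

We keep $N\ge5$, $0<\alpha\le N-4$, and a solution $u$ in $\mathbb R^N\setminus\{0\}$. For $T\ge1$ let $\chi_T\in C_c^\infty((-T-1,T+1);[0,1])$ with $\chi_T=1$ on $[-T,T]$ and $|\chi_T'|+|\chi_T''|\le C$ independent of $T$. The derivatives live on $W_T=\{T<|t|<T+1\}\times S$.

**Step 1: the two balances.** The purpose is to combine the equation with Lemma 6. From (15) and (16),
$$a\int\chi_T\big[2w_{tt}^2+2|\nabla w_t|^2+\kappa w_t^2\big]=\mathcal E_1-\int G(w)\chi_T'. \tag{20}$$
From (10) with $\psi=\chi_Tw$ and (17), moving $a^2\int\chi_Tw_t^2$ to the right,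
$$\int\chi_T\big[(\Lambda w)^2+(c+\tilde c)|\nabla w|^2+\kappa w_t^2+c\tilde c\,w^2+|w|^p\big]=a^2\int\chi_Tw_t^2-\mathcal E_2. \tag{21}$$

**Step 2: the integrals are finite.** This step uses the uniform bounds. The set $W_T$ consists, up to a null set, of two unit pieces, so by (13), (18), (19) the quantities $\mathcal E_1$, $\mathcal E_2$ and $\int G(w)\chi_T'$ are bounded uniformly in $T$. If $a\ne0$, divide (20) by $a$; since $\kappa>0$, letting $T\to\infty$ gives
$$\int_{\mathcal C}(w_{tt}^2+|\nabla w_t|^2+w_t^2)<\infty\qquad(a\ne0). \tag{22}$$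
So $a^2\int\chi_Tw_t^2$ is bounded in $T$ for every $a$, trivially when $a=0$. Since $c+\tilde c>0$, $\kappa>0$ and $c\tilde c\ge0$, (21) yields
$$\int_{\mathcal C}\big[(\Lambda w)^2+|\nabla w|^2+w_t^2+|w|^p\big]<\infty. \tag{23}$$

**Step 3: the cut-off terms vanish in the limit.** Now that integrals over $\mathcal C$ are finite, their parts over $W_T$ tend to $0$: this holds for the integrand in (23), and for that in (22) if $a\ne0$. By Hölder, $\int_{W_T}w^2\le C\big(\int_{W_T}|w|^p\big)^{2/p}\to0$ as well. By (19), $\mathcal E_2\to0$. If $a\ne0$, then by (18) also $\mathcal E_1\to0$, and $\int G(w)\chi_T'\to0$.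

**Step 4: conclusion.** If $a=0$, let $T\to\infty$ in (21): the right side tends to $0$, so $\int_{\mathcal C}|w|^p=0$ and $w=0$. If $a\ne0$, let $T\to\infty$ in (20): the right side tends to $0$, so $w_t=0$ a.e. Then $\int_{Q_\tau}|w|^p$ does not depend on $\tau$, and by (23) it must be $0$; so $w=0$.

Hence $u=0$ a.e. in $\mathbb R^N\setminus\{0\}$. Together with Proposition 3 for $q(N-4)<N$, this covers all $N\ge1$, $q>1$ and proves Theorem A. $\blacksquare$

The condition $\alpha\le N-4$ entered through $\tilde c\ge0$. In the example of Section 1 we have $c=\frac14$ and $\tilde c=-\frac{15}4$.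

## 6. A universal pointwise bound: proof of Theorem B

Why does (7) not follow from Lemma 2 by bootstrapping? We have $g(u)\in L^{p'}_{loc}$, hence $u\in W^{4,p'}_{loc}$. When $\frac1{p'}-\frac4N>0$, Sobolev's embedding gives $u\in L^s_{loc}$ with $\frac1s=\frac1{p'}-\frac4N$. This improves on $u\in L^p_{loc}$ only if $\frac1{p'}-\frac1p=\frac{q-1}{q+1}<\frac4N$, that is, only if $q(N-4)<N+4$. In general another route is needed: Theorem A and compactness make suitably rescaled solutions small, small solutions are nearly biharmonic, and this improves their decay on small balls.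

In Steps 1–4 we assume $N\ge5$; the other dimensions are reduced to this case in Step 5. Fix $0<\delta<\min(2\alpha,4/q)$. Constants $C$ depend only on $N,q$.

**Step 1: smallness on the unit ball.** *For each $\varepsilon>0$ there is $R=R(\varepsilon)\ge1$ such that every solution in $B_R$ satisfies $\int_{B_1}u^2\le\varepsilon^2$.* This is where Theorem A enters. If it fails, there are solutions $u_n$ in $B_n$ with $\int_{B_1}u_n^2>\varepsilon^2$. By Lemma 2(iii) with $U=B_m$, $U'=B_{m+1}$, $n\ge m+2$, the sequence is bounded in $H^2(B_m)\cap L^p(B_m)$ for each $m$. By Rellich's theorem and a diagonal choice, a subsequence satisfies $u_n\to u$ in $L^2_{loc}(\mathbb R^N)$ and a.e., and $u\in L^p_{loc}$ by Fatou. For $\varphi\in C_c^\infty(\mathbb R^N)$ the functions $g(u_n)\varphi$ converge a.e. to $g(u)\varphi$ and are bounded in $L^{p'}$ with $p'>1$, hence uniformly integrable on $\operatorname{supp}\varphi$; by Vitali's theorem $\int g(u_n)\varphi\to\int g(u)\varphi$. So $u$ is a solution in $\mathbb R^N$,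 and $u=0$ by Theorem A. This contradicts $\int_{B_1}u^2=\lim\int_{B_1}u_n^2\ge\varepsilon^2$.

**Step 2: decay of small solutions.** *There are $\rho\in(0,\frac14)$ and $\varepsilon_0>0$ such that every solution in $B_1$ with $\int_{B_1}u^2\le\varepsilon_0^2$ satisfies $\int_{B_\rho}u^2\le\rho^{N-\delta}\int_{B_1}u^2$.* We compare with biharmonic functions. If $v$ is biharmonic in $B_{1/2}$ with $\int_{B_{1/2}}v^2\le1$, then $\sup_{B_{1/4}}v^2\le C$: the biharmonic functions form a closed subspace of $L^2(B_{1/2})$, each is smooth, and restriction to $C(\overline{B_{1/4}})$ is bounded by the closed graph theorem. So we can fix $\rho$ so small that $\int_{B_\rho}v^2\le C\rho^N\le\frac12\rho^{N-\delta}$ for all such $v$.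

If the claim fails for this $\rho$, there are solutions $u_n$ in $B_1$ with $\varepsilon_n^2=\int_{B_1}u_n^2\to0$ and $\varepsilon_n>0$ such that $v_n=u_n/\varepsilon_n$ satisfies $\int_{B_\rho}v_n^2>\rho^{N-\delta}$. Lemma 2(iii) with $u_2=0$ bounds $v_n$ in $H^2(B_{1/2})$, because $\|u_n\|_{H^2(B_{1/2})}\le C\|u_n\|_{L^2(B_{3/4})}\le C\varepsilon_n$. Lemma 2(i) with $u_2=0$ and $\zeta=1$ on $B_{1/2}$ gives $\int_{B_{1/2}}|u_n|^p\le C\varepsilon_n^2$, that is, $\varepsilon_n^{p-2}\int_{B_{1/2}}|v_n|^p\le C$. The equation for $v_n$ is $\Delta^2v_n=-\varepsilon_n^{q-1}g(v_n)$. By Hölder and $q-1=p-2$,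
$$\varepsilon_n^{q-1}\int_{B_{1/2}}|v_n|^q\le C\Big(\varepsilon_n^{p-2}\int_{B_{1/2}}|v_n|^p\Big)^{q/p}\varepsilon_n^{(q-1)(1-q/p)}\to0.$$
A subsequence converges in $L^2(B_{1/2})$ to some $v$, and the last display shows that $v$ is biharmonic. Moreover $\int_{B_{1/2}}v^2\le1$ and $\int_{B_\rho}v^2\ge\rho^{N-\delta}$, contradicting the choice of $\rho$.

**Step 3: iteration.** The purpose is to get decay at all small radii: *if $u$ is a solution in $B_1$ with $\int_{B_1}u^2\le\varepsilon_0^2$, then $\int_{B_r}u^2\le Cr^{N-\delta}$ for $0<r\le1$.* Let $H(r)=r^{2\alpha-N}\int_{B_r}u^2=\int_{B_1}u_r^2$. Step 2 gives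
$$H(\rho)\le\rho^{2\alpha-N}\rho^{N-\delta}H(1)=\rho^{2\alpha-\delta}H(1)\le\varepsilon_0^2,$$
since $\delta<2\alpha$. So $u_\rho$ again satisfies the hypothesis. The function $H$ belonging to $u_{\rho^j}$ is $s\mapsto H(\rho^js)$, so applying Step 2 to $u_{\rho^j}$ inductively, $H(\rho^j)\le\rho^{j(2\alpha-\delta)}\varepsilon_0^2$ for all $j\ge0$. If $\rho^{j+1}<r\le\rho^j$, then
$$\int_{B_r}u^2\le\rho^{j(N-2\alpha)}H(\rho^j)\le\rho^{j(N-\delta)}\varepsilon_0^2\le Cr^{N-\delta},$$
because $\rho^j<r/\rho$ and $\delta<4<N$.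

**Step 4: boundedness.** *Every solution $u$ in $B_1$ satisfies $|u|\le C$ a.e. in $B_{1/4}$.* Let $R=R(\varepsilon_0)$ and $r_0=\frac1{2R}$. For $x\in B_{1/2}$, the function $y\mapsto r_0^\alpha u(x+r_0y)$ is a solution in $B_R$, since $|x+r_0y|<\frac12+\frac12$. By Step 1 it satisfies the hypothesis of Step 3, and so
$$\int_{B_r(x)}u^2\le Cr^{N-\delta}\qquad(x\in B_{1/2},\ 0<r\le r_0). \tag{24}$$
Apply Lemma 2(i), with $u_2=0$ and a cut-off in $C_c^\infty(B_1)$ equal to $1$ on $B_{1/2}$, to $y\mapsto r^\alpha u(x+ry)$. It gives $r^{\alpha p-N}\int_{B_{r/2}(x)}|u|^p\le Cr^{2\alpha-N}\int_{B_r(x)}u^2$, hence by (2) and (24) $\int_{B_{r/2}(x)}|u|^p\le Cr^{-4}\int_{B_r(x)}u^2\le Cr^{N-4-\delta}$. By Hölder, with $1-\frac qp=\frac1p$,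
$$\int_{B_{r/2}(x)}|u|^q\le Cr^{(N-4-\delta)\frac qp+\frac Np}=Cr^{N-4+\sigma},\qquad\sigma=4-(4+\delta)\tfrac q{q+1}=\tfrac{4-\delta q}{q+1}>0. \tag{25}$$
Let $h=-c_N|\cdot|^{4-N}*(g(u)1_{B_{1/2}})$, where $c_N|x|^{4-N}$ is the fundamental solution of $\Delta^2$ (here $N\ge5$). For $x\in B_{1/2}$ split $\{|y-x|<r_0/2\}$ into the shells $2^{-j-2}r_0\le|y-x|<2^{-j-1}r_0$, $j\ge0$, and use (25) with $r=2^{-j}r_0$:
$$|h(x)|\le C\sum_{j\ge0}(2^{-j}r_0)^{4-N}(2^{-j}r_0)^{N-4+\sigma}+Cr_0^{4-N}\int_{B_{1/2}}|u|^q\le C.$$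
The sum is geometric with ratio $2^{-\sigma}$, and the last integral is bounded by Lemma 2(iii) with $U=B_{1/2}$, $U'=B_{3/4}$ and Hölder. The function $u-h$ is biharmonic in $B_{1/2}$, and its $L^2(B_{1/2})$ norm is $\le C$ by Lemma 2(iii) and the bound on $h$. By the estimate for biharmonic functions in Step 2 it is bounded by $C$ on $B_{1/4}$. So $|u|\le C$ a.e. in $B_{1/4}$.

**Step 5: all dimensions, all domains, regularity.** First we remove $N\ge5$. Let $N\le4$ and let $u$ be a solution in $B_1\subset\mathbb R^N$. Put $\tilde u(x,y)=u(x)$ for $y\in\mathbb R^5$. Then $\tilde u\in L^p_{loc}(B_1\times\mathbb R^5)$, and $\tilde u$ is a solution in $B_1\times\mathbb R^5\subset\mathbb R^{N+5}$. To see this, take a test function $\varphi(x,y)$ and use Fubini: the terms of $\Delta^2\varphi$ with $y$-derivatives integrate to $0$ in $y$, and $\int\varphi(\cdot,y)\,dy$ is a test function for $u$. Step 4 in dimension $N+5$ gives $|\tilde u|\le C$ a.e. in the ball of radius $\frac14$, which contains the product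 of balls of radius $\frac18$; so $|u|\le C$ a.e. in $B_{1/8}$. Hence for every $N\ge1$, every solution in $B_1$ satisfies $|u|\le C(N,q)$ a.e. in $B_{1/8}$.

Now let $\Omega\subsetneq\mathbb R^N$ be open, $x\in\Omega$, $d=\operatorname{dist}(x,\partial\Omega)$. Applying this to $y\mapsto d^\alpha u(x+dy)$ gives $|u|\le Cd^{-\alpha}$ a.e. in $B_{d/8}(x)$. In particular $u\in L^\infty_{loc}(\Omega)$, so $\Delta^2u=-g(u)\in L^\infty_{loc}$, and $L^s$ theory (as in Lemma 1) gives $u\in W^{4,s}_{loc}$ for all $s<\infty$, hence $u\in C^{3,\gamma}_{loc}$ after modification on a null set. Since $q>1$, $g\in C^1$, so $g(u)\in C^1$, and Schauder theory gives $u\in C^{4,\gamma}_{loc}(\Omega)$ for every $\gamma\in(0,1)$. As $u$ is continuous, the a.e. bound near $x$ holds at $x$, which is (7).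

**Step 6: removing an isolated point.** Let $q(N-4)>N+4$, so $N\ge5$; equivalently $\alpha<\frac{N-4}2$. Then $\alpha p=2\alpha+4<N$ and $\alpha+4<N$. Let $u$ be a solution in $B_1\setminus\{0\}$. By (7), $|u|\le C|x|^{-\alpha}$ for $0<|x|\le\frac12$. So $u\in L^p_{loc}(B_1)$, and $|u|^q\le C|x|^{-\alpha-4}$ is integrable near $0$. We show that the equation holds across $0$. Let $\varphi\in C_c^\infty(B_1)$ and test with $\varphi\eta_\varepsilon$, where $\eta_\varepsilon\in C^\infty(\mathbb R^N;[0,1])$ is $0$ on $B_\varepsilon$ and $1$ off $B_{2\varepsilon}$, with $|D^j\eta_\varepsilon|\le C\varepsilon^{-j}$ for $j\le4$. The terms of $\Delta^2(\varphi\eta_\varepsilon)$ in which a derivative falls on $\eta_\varepsilon$ contribute at most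
$$C\varepsilon^{-4}\int_{B_{2\varepsilon}}|u|\le C\varepsilon^{N-4-\alpha}\to0,$$
and the other terms converge by dominated convergence to $\int u\,\Delta^2\varphi+\int g(u)\varphi$. So this sum is $0$, $u$ is a solution in $B_1$, and by Step 5 it is $C^4$ there. $\blacksquare$

## 7. Nonzero solutions in the punctured space: proof of Theorem C

The "if" part is contained in Theorem A. For the converse suppose that "$N\ge5$ and $q\ge\frac N{N-4}$" fails. Then $q(N-4)<N$, that is, $\alpha>N-4$ (automatic for $N\le4$). We must produce a nonzero solution in $\mathbb R^N\setminus\{0\}$.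

**The case $N\ge2$: homogeneous solutions.** The plan is to find $u=r^{-\alpha}\omega(\theta)$ by minimization on $S$. The computation leading to (10) is valid for every $N\ge2$ and $\alpha>0$, with $c,\tilde c$ from (9) now of any sign. Take $w=\omega\in H^2\cap L^p(S)$ independent of $t$ and a test function $\psi\in C_c^\infty(\mathcal C)$, and put $\Psi(\theta)=\int\psi(t,\theta)\,dt$. The $t$-derivative terms of $P^\sharp\psi$ integrate to $0$, and the left side of (10) becomes
$$\int_S(\Delta_S\omega-c\,\omega)(\Delta_S\Psi-\tilde c\,\Psi)+\int_Sg(\omega)\Psi=\int_S\big[\Delta_S\omega\,\Delta_S\Psi+(c+\tilde c)\nabla\omega\cdot\nabla\Psi+c\tilde c\,\omega\Psi+g(\omega)\Psi\big].$$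
This vanishes for all $\Psi$ if $\omega$ is a critical point of
$$J(\omega)=\tfrac12\int_S\big[(\Delta_S\omega)^2+(c+\tilde c)|\nabla\omega|^2+c\tilde c\,\omega^2\big]+\tfrac1p\int_S|\omega|^p \tag{26}$$
on $H^2\cap L^p(S)$, and then $u=r^{-\alpha}\omega$ is a solution in $\mathbb R^N\setminus\{0\}$.

*A minimizer exists.* We have $\int|\nabla\omega|^2=-\int\omega\Delta_S\omega\le\epsilon\int(\Delta_S\omega)^2+C_\epsilon\int\omega^2$ and, since $p>2$, $\int\omega^2\le\epsilon\int|\omega|^p+C_\epsilon$. Choosing first one $\epsilon$ and then the other small, $J(\omega)\ge\frac14\int(\Delta_S\omega)^2+\frac1{2p}\int|\omega|^p-C$. So $J$ is bounded below and coercive on $H^2\cap L^p(S)$. A subsequence of a minimizing sequence converges weakly in $H^2$, strongly in $H^1$ and a.e. By weak lower semicontinuity of $\int(\Delta_S\omega)^2$ and Fatou for $\int|\omega|^p$, the limit is a minimizer, hence a critical point.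

*The minimizer is not zero.* It suffices to find a function with $J<0=J(0)$. Let $Y$ be a spherical harmonic of degree $k$, so $-\Delta_SY=\lambda_kY$ with $\lambda_k=k(k+N-2)$. The quadratic part of $J$ at $Y$ is $\frac12\mu_k\|Y\|_2^2$ with
$$\mu_k=(\lambda_k+c)(\lambda_k+\tilde c)=(k+\alpha)(k+N-2-\alpha)\,(k+\alpha+2)(k+N-4-\alpha).$$
Let $k$ be the largest integer with $k<\alpha-N+4$. Since $\alpha-N+4>0$, $k\ge0$; and $k\ge\alpha-N+3$. So $k+N-4-\alpha<0$, while $k+N-2-\alpha\ge1$, $k+\alpha>0$ and $k+\alpha+2>0$. Exactly one factor is negative, so $\mu_k<0$, and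
$$J(\varepsilon Y)=\tfrac12\mu_k\varepsilon^2\|Y\|_2^2+\tfrac{\varepsilon^p}p\int_S|Y|^p<0$$
for small $\varepsilon>0$, as $p>2$.

**The case $N=1$.** Homogeneous functions do not work here: on $(0,\infty)$ one has $(x^{-\alpha})''''=\alpha(\alpha+1)(\alpha+2)(\alpha+3)x^{-\alpha-4}$ with a positive coefficient, so $Ax^{-\alpha}$ with $A\ne0$ is not a solution. Instead we produce a solution on the half-line directly. Minimize
$$I(u)=\int_0^\infty\big(\tfrac12u''^2+G(u)\big)\,dx\quad\text{over }u\in H^2_{loc}([0,\infty))\text{ with }u(0)=1.$$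
The infimum is finite, since a smooth function with bounded support and $u(0)=1$ is admissible. Let $(u_n)$ be a minimizing sequence. Then $\int u_n''^2$ and $\int|u_n|^p$ are bounded, so $\int_0^Mu_n^2\le C_M$ by Hölder. By interpolation, $\|u_n'\|_{L^2(0,M)}\le C_M(\|u_n''\|_{L^2(0,M)}+\|u_n\|_{L^2(0,M)})$, so $(u_n)$ is bounded in $H^2(0,M)$ for each $M$. A subsequence converges weakly in $H^2(0,M)$ for each $M$, and in $C^1([0,M])$ by compact embedding, to some $u$ with $u(0)=1$. By weak lower semicontinuity and Fatou on $(0,M)$, and then $M\to\infty$, $I(u)\le\liminf I(u_n)$, so $u$ is a minimizer.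

For $\varphi\in C_c^\infty(0,\infty)$ the functions $u+s\varphi$ are admissible, so differentiating at $s=0$ gives $\int(u''\varphi''+g(u)\varphi)=0$: $u$ is a solution in $(0,\infty)$, and it is not zero because it is continuous with $u(0)=1$. Extend $u$ by $0$ to $(-\infty,0)$. A test function with compact support in $\mathbb R\setminus\{0\}$ is the sum of one supported in $(0,\infty)$ and one supported in $(-\infty,0)$, so the extension is a nonzero solution in $\mathbb R\setminus\{0\}$. $\blacksquare$
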